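
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Convergence of a binary recursion with paired delays}


\begin{abstract}
A binary sequence is generated by the rule that $y_n=0$ if both entries of the pair
$(y_{n-a},y_{n-a-k})$ or both entries of the pair $(y_{n-b},y_{n-b-k})$ vanish, and $y_n=1$
otherwise. We prove that for odd $k$ every such sequence is eventually constant if and only if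
$\gcd(a,b+k)\le 2$ and $\gcd(a+k,b)\le 2$, as conjectured in \cite{BSSD}. We also settle the case
of even $k$ and describe the possible periods of the sequences that do not become constant. The
proof has two parts. An Euler characteristic count shows that periodic solutions have no isolated
zeros, and an argument with long chains of ones turns this fact into a full residue class of
ones.
\end{abstract}

\section{The recursion and its obvious obstructions}\label{sec:intro}

Let $a,b,k\ge 1$ be integers and put $M=\max\{a,b\}+k$. Given initial values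
$y_{-M},\dots,y_{-1}\in\{0,1\}$, define for $n\ge 0$
\begin{equation}\label{rec}
y_n=(y_{n-a}\vee y_{n-a-k})\wedge(y_{n-b}\vee y_{n-b-k}).
\end{equation}
Here $\vee$ and $\wedge$ are maximum and minimum. Thus $y_n=0$ exactly when at least one of the two
pairs $\{n-a,n-a-k\}$, $\{n-b,n-b-k\}$ carries only zeros. The two pairs have the same width $k$ and
sit at the delays $a$ and $b$. We say that \emph{all solutions converge} if, for every choice of
initial values, the sequence is eventually constant. For which $a,b,k$ is this the case?

Both constant sequences are solutions, so the question is whether anything else can persist.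
There are two obvious ways.

\smallskip
\noindent\emph{A common divisor.} If $c=\gcd(a,b,k)>1$, the residue classes modulo $c$ evolve
independently. For instance, if $y_n=1$ exactly when $c\mid n$, then all four terms on the right of
\eqref{rec} equal $y_n$, so this non-constant periodic sequence is a solution.

\smallskip
\noindent\emph{A pattern that stands still.} Let $d$ divide $\gcd(a,b+k)$. Modulo $d$ we have
$n-a\equiv n$, $n-a-k\equiv n-k$, $n-b\equiv n+k$ and $n-b-k\equiv n$. Hence a $d$-periodic sequence
solves \eqref{rec} if and only if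
\begin{equation}\label{still}
y_n=(y_n\vee y_{n-k})\wedge(y_{n+k}\vee y_n)=y_n\vee(y_{n-k}\wedge y_{n+k})\qquad\text{for all }n .
\end{equation}
Call a zero $y_n=0$ \emph{isolated} if $y_{n-k}=y_{n+k}=1$. Condition \eqref{still} says that there
are no isolated zeros. If $d\ge 3$, consider the sequence with $y_n=0$ exactly for $n\equiv 0$ and
$n\equiv k\pmod d$. It is non-constant, since at most two of the $d$ classes carry zeros. It has no
isolated zero: if $n\equiv0$, then $y_{n+k}=0$, and if $n\equiv k$, then $y_{n-k}=0$. So it is
a solution that does not converge. If $d=2$ and $k$ is odd, the only non-constant candidates are the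
two alternating sequences, and all their zeros are isolated.

Equation \eqref{rec} does not change when $a$ and $b$ are exchanged, so the second obstruction
also occurs for $\gcd(a+k,b)$. This suggests putting
\[
g=g_{a,b,k}=\max\{\gcd(a,b+k),\ \gcd(a+k,b)\}.
\]
We have shown:
\begin{equation}\label{nec}
\text{if } \gcd(a,b,k)>1 \text{ or } g\ge 3,\ \text{then not all solutions converge.}
\end{equation}

It was conjectured in \cite{BSSD} that for odd $k$ all solutions converge if and only if $g\le 2$.
We prove this.

\begin{theorem}\label{thm:A}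
Let $a,b\ge1$ and let $k\ge 1$ be odd. All solutions of \eqref{rec} converge if and only if
$g_{a,b,k}\le 2$.
\end{theorem}

For $a=b=k=2$ we have $g=2$, but the sequence with $y_n=1$ exactly for even $n$ is a solution. So
the parity of $k$ matters, and the statement that covers all $k$ is the following.

\begin{theorem}\label{thm:B}
Let $a,b,k\ge 1$. All solutions of \eqref{rec} converge if and only if $\gcd(a,b,k)=1$ and
$g_{a,b,k}\le 2$. Equivalently, they converge if and only if $g_{a,b,k}\le2$ when $k$ is odd, and if
and only if $g_{a,b,k}=1$ when $k$ is even.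
\end{theorem}

In other words, the obvious obstructions are the only ones. When $\gcd(a,b,k)=1$ and $g\ge3$,
periodic solutions need not have period $g$ (Example~\ref{ex:eight}), but they are restricted as
follows.

\begin{theorem}\label{thm:C}
Let $\gcd(a,b,k)=1$. Every solution of \eqref{rec} that is not eventually constant coincides, from
some index on, with a periodic sequence that either
\begin{itemize}
\item[(i)] has $\operatorname{lcm}(a,b+k)$ as a period and equals $1$ on a full residue class modulo
some divisor $d\ge 3$ of $\gcd(a,b+k)$, or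
\item[(ii)] has $\operatorname{lcm}(a+k,b)$ as a period and equals $1$ on a full residue class modulo
some divisor $d\ge 3$ of $\gcd(a+k,b)$.
\end{itemize}
\end{theorem}

\noindent\emph{The two forms of Theorem~\ref{thm:B} agree, and Theorem~\ref{thm:A} is its odd case.}
The number $\gcd(a,b,k)$ divides $\gcd(a,b+k)\le g$. If $k$ is odd and $g\le 2$, then $\gcd(a,b,k)$ is
odd and at most $2$, hence equal to $1$. So for odd $k$ the condition ``$\gcd(a,b,k)=1$ and $g\le2$''
is just $g\le 2$. Let $k$ be even. If $g=1$, then $\gcd(a,b,k)=1$. If $g=2$, then $a$ and $b+k$, or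
$a+k$ and $b$, are even. Hence $a,b,k$ are all even and $\gcd(a,b,k)\ge 2$. So for even $k$ the
condition is $g=1$.

\medskip
In view of \eqref{nec}, it remains to prove sufficiency in Theorem~\ref{thm:B}, and then
Theorem~\ref{thm:C}. Section~\ref{sec:special} passes to periodic solutions and solves two special
cases by hand. Section~\ref{sec:iso} shows that a periodic solution never has an isolated zero, for
any $a,b,k$. Section~\ref{sec:chains} uses this to build arbitrarily long chains of ones and
obtains a full coset of ones. Sections~\ref{sec:proofB} and \ref{sec:proofC} draw the conclusions.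

\section{Periodic solutions and two special cases}\label{sec:special}

The state $(y_{n-1},\dots,y_{n-M})$ takes finitely many values and determines the next state. So every
solution is eventually periodic, and its periodic part is a function
$y:\mathbb Z/p\to\{0,1\}$, for some $p\ge 1$, which satisfies \eqref{rec} at every $n\in\mathbb Z/p$.
We call such a function a \emph{$p$-solution}. Conversely, a $p$-solution, read as a sequence on
$\mathbb Z$ and restricted to $n\ge -M$, is a solution. Hence all solutions converge if and only if
all $p$-solutions, for all $p$, are constant.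

For a $p$-solution the numbers $a,b,k$ matter only modulo $p$. We write $\langle u,v,\dots\rangle$ for
the subgroup of $\mathbb Z/p$ generated by $u,v,\dots$. It consists of the multiples of
$\gcd(u,v,\dots,p)$. For $f:\mathbb Z/p\to\{0,1\}$ let $|f|$ be the number of ones of $f$. If $y_m=0$,
then there is $c\in\{a,b\}$ with $y_{m-c}=y_{m-c-k}=0$, and we say that the zero at $m$ is
\emph{caused by} $c$.

\medskip
\noindent\textbf{The case $a=b$: counting over a period.} Here $y_n=y_{n-a}\vee y_{n-a-k}$, so a
$p$-solution $y$ is a translate of the function $n\mapsto y_n\vee y_{n+k}$, and the two have the same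
number of ones. Since $y_n\le y_n\vee y_{n+k}$ for every $n$, equality holds everywhere. So
$y_{n+k}\le y_n$ for all $n$, and going around $\mathbb Z/p$ gives $y_{n+k}=y_n$. Then
$y_n=y_{n-a}$ as well. So $y$ is constant on the cosets of $\langle a,k\rangle$. Together with
\eqref{nec} this shows that all solutions converge if and only if $\gcd(a,k)=1$. The lesson is that
the pattern of a $p$-solution reproduces itself, so whatever one part of the rule destroys, another
part must restore. Section~\ref{sec:iso} is a more elaborate count of this kind.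

\medskip
\noindent\textbf{The case $b=a+k$: a coset of ones.} Now $y_{n-a-k}=y_{n-b}$ lies in both pairs of
\eqref{rec}, so $y_{n-b}=1$ implies $y_n=1$. For a $p$-solution,
$y_n\le y_{n+b}\le\dots\le y_{n+pb}=y_n$, so $y$ has period $b$. Since $\gcd(a+k,b)=b$, the
discussion of \eqref{still} (with $a,b$ exchanged and $d=b$) shows that the $p$-solutions, read as
sequences on $\mathbb Z$, are exactly the $b$-periodic sequences without isolated zeros. Each one of
such a solution lies in a coset of $\langle b\rangle=\langle a+k,b\rangle$ that consists of ones. If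
$b=2$, so that $a=k=1$, these sequences are constant, while for $b\ge3$ there are non-constant ones.

\medskip
This second case shows the target: no isolated zeros, and a full coset of ones of
$\langle a+k,b\rangle$ or $\langle a,b+k\rangle$. In general neither is visible from the equation,
and we prove them in this order because the second depends on the first.

\section{Periodic solutions have no isolated zeros}\label{sec:iso}

\begin{proposition}\label{prop:iso}
A $p$-solution $y$ has no isolated zeros. That is, there is no $n\in\mathbb Z/p$ with $y_{n-k}=1$,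
$y_n=0$, $y_{n+k}=1$.
\end{proposition}

No assumption on $a,b,k$ is needed. Fix $y$ and put $\delta=a-b$.

\subsection*{Separating the rule into two steps}

For $f:\mathbb Z/p\to\{0,1\}$ and $s\in\mathbb Z/p$ define functions $J_sf$ and $K_sf$ by
\[
(J_sf)_n=f_n\vee f_{n+s},\qquad (K_sf)_n=f_n\wedge f_{n+s}.
\]
All $J$'s commute with each other, and so do all $K$'s. Let
\[
w_n=1-y_{n+a},\qquad x_n=(1-y_n)\wedge(1-y_{n-k}).
\]
So $w$ marks the zeros of $y$ (translated by $a$), and $x$ marks the pairs of zeros at distance $k$.
By \eqref{rec}, $y_{n+a}=0$ if and only if $x_n=1$ or $x_{n+a-b}=1$. From the definitions,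
$x_{n+a+k}=w_n\wedge w_{n+k}$. Thus
\begin{equation}\label{cycle}
w=J_\delta x,\qquad x\ \text{is a translate of}\ K_kw .
\end{equation}
It helps to arrange the values $f_{n+i\delta+jk}$ in the plane, $i$ increasing to the right and $j$
increasing upward. One turn of the recursion widens the pattern $x$ sideways, to $w$, and then thins
$w$ vertically, which gives $x$ back. The vertical runs of length one in $w$ are the isolated
zeros of $y$, and they are the runs that thinning wipes out. We must show that there are none.

\subsection*{Counting boundaries and gaps}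

Put
\begin{align*}
T_s(f)&=\#\{n: f_n=1,\ f_{n+s}=0\},\\
I_s(f)&=\#\{n: f_{n-s}=1,\ f_n=0,\ f_{n+s}=1\}.
\end{align*}
Thus $T_s$ counts boundaries in direction $s$, and $I_s$ counts gaps of width one; the claim is
$I_k(y)=0$. Both numbers are unchanged when $f$ is translated. Since $f$ and its translate by $s$
have equally many ones, $\#\{n:f_n=0,f_{n+s}=1\}=T_s(f)$. This gives
\begin{equation}\label{T}
T_s(f)=|J_sf|-|f|=|f|-|K_sf|,\qquad T_s(1-f)=T_s(f).
\end{equation}
Moreover
\begin{equation}\label{gap}
T_s(J_sf)=T_s(f)-I_s(f).
\end{equation}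
Indeed, $(J_sf)_n=1$ and $(J_sf)_{n+s}=0$ mean $(f_n,f_{n+s},f_{n+2s})=(1,0,0)$. The number of such
$n$ is the number $T_s(f)$ of patterns $(1,0,*)$ minus the number $I_s(f)$ of patterns $(1,0,1)$.

Write $i=I_k(y)$ and $i_1=I_\delta(x)$. Since $1-x$ is a translate of $J_ky$ and $1-w$ is a translate
of $y$, \eqref{T} and \eqref{gap} give
\begin{equation}\label{bal1}
T_k(w)-T_k(x)=T_k(y)-T_k(J_ky)=i .
\end{equation}
Since $w=J_\delta x$, \eqref{gap} gives
\begin{equation}\label{bal2}
T_\delta(w)-T_\delta(x)=-i_1 .
\end{equation}
If $a=b$, then $\delta=0$ and $w=x$, and \eqref{bal1} already says $i=0$. In general it only says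
that widening sideways increases the number of vertical boundaries by exactly $i$. We need to see why
this number cannot increase. By \eqref{T}, the left side of \eqref{bal1} is a second difference of
sizes, and this leads to the next object.

\subsection*{Two Euler characteristics}

For any $f$ put
\begin{align*}
\chi(f)&=|J_\delta J_kf|-|J_\delta f|-|J_kf|+|f|,\\
\chi'(f)&=|f|-|K_\delta f|-|K_kf|+|K_\delta K_kf|.
\end{align*}
Let $D(f)$ be the number of $n$ for which
$(f_n,f_{n+\delta},f_{n+k},f_{n+\delta+k})$ is $(1,0,0,1)$ or $(0,1,1,0)$.

\begin{remark}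
The name comes from the plane. Let $f$ be the indicator of a finite set $X\subset\mathbb Z^2$, with
$\delta$ and $k$ replaced by the unit vectors. Then $\chi(f)$ is $V-E+F$ for the union of the closed
unit squares centered at the points of $X$: there are $|J_\delta J_kf|$ corners,
$|J_\delta f|+|J_kf|$ edges and $|f|$ squares. Likewise $\chi'(f)$ is $V-E+F$ for the complex with
vertex set $X$ and all unit edges and unit squares whose vertices lie in $X$. The two differ because
diagonal neighbors touch in the first complex but are not joined in the second. We use only the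
identities below, which hold on $\mathbb Z/p$, whether or not some of the shifts coincide.
\end{remark}

\begin{lemma}\label{lem:euler}
For every $f:\mathbb Z/p\to\{0,1\}$,
\begin{align}
\chi(f)&=T_k(J_\delta f)-T_k(f)=T_\delta(J_kf)-T_\delta(f),\label{e1}\\
\chi'(f)&=T_\delta(f)-T_\delta(K_kf),\label{e2}\\
\chi(J_\delta f)&=\chi(f)+I_\delta(f)-I_\delta(J_kf),\label{e3}\\
\chi(f)&=\chi'(f)-D(f).\label{e4}
\end{align}
\end{lemma}

\begin{proof}
Formulas \eqref{e1} and \eqref{e2} follow from \eqref{T} by grouping the four terms in pairs. For
\eqref{e3}, apply the second form of \eqref{e1} to $J_\delta f$, use \eqref{gap} twice, and then use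
the second form of \eqref{e1} for $f$:
\[
\chi(J_\delta f)=T_\delta(J_\delta J_kf)-T_\delta(J_\delta f)
=\bigl(T_\delta(J_kf)-I_\delta(J_kf)\bigr)-\bigl(T_\delta(f)-I_\delta(f)\bigr).
\]
For \eqref{e4}, note $|J_sf|=2|f|-|K_sf|$ by \eqref{T}. Hence
\[
\chi(f)-\chi'(f)=|J_\delta J_kf|-|K_\delta K_kf|-4|f|+2|K_\delta f|+2|K_kf|
=\sum_n\Phi(f_n,f_{n+\delta},f_{n+k},f_{n+\delta+k}),
\]
where
\[
\Phi(\alpha,\beta,\gamma,\epsilon)=\max-\min-(\alpha+\beta+\gamma+\epsilon)
+(\alpha\beta+\gamma\epsilon+\alpha\gamma+\beta\epsilon)
\]
and $\max$, $\min$ are taken over the four arguments. (The products $\alpha\beta$ and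
$\gamma\epsilon$ each sum to $|K_\delta f|$, and $\alpha\gamma$ and $\beta\epsilon$ each sum to $|K_kf|$.)
With $A=\alpha+\epsilon$ and $B=\beta+\gamma$ the sum of products is $AB$, so
\[
\Phi=\max-\min-1+(1-A)(1-B).
\]
If $A=1$ or $B=1$, then $\max-\min=1$ and $\Phi=0$. If $(A,B)$ is $(0,0)$ or $(2,2)$, then
$\Phi=0-1+1=0$. If $(A,B)$ is $(2,0)$ or $(0,2)$, then $\Phi=1-1-1=-1$; these are the patterns
counted by $D(f)$. So the sum is $-D(f)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:iso}]
We compute $\chi(w)$ in two ways, along the two steps of \eqref{cycle}. By \eqref{e1} and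
\eqref{bal1}, $\chi(x)=T_k(w)-T_k(x)=i$. So \eqref{e3} with $f=x$ gives
\[
\chi(w)=i+i_1-I_\delta(J_kx).
\]
On the other hand, $x$ is a translate of $K_kw$, so \eqref{e2} and \eqref{bal2} give
$\chi'(w)=T_\delta(w)-T_\delta(x)=-i_1$, and by \eqref{e4}
\[
\chi(w)=-i_1-D(w).
\]
Comparing,
\begin{equation}\label{final}
I_\delta(J_kx)=i+2i_1+D(w).
\end{equation}
We now prove $I_\delta(J_kx)\le 2i_1+D(w)$. By \eqref{final} this gives $i\le0$, hence $i=0$.

Let $n$ be counted by $I_\delta(J_kx)$. Then $x_n=x_{n+k}=0$, at least one of $x_{n-\delta}$,
$x_{n-\delta+k}$ is $1$, and at least one of $x_{n+\delta}$, $x_{n+\delta+k}$ is $1$. If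
$x_{n-\delta}=x_{n+\delta}=1$, then $n$ is counted by $i_1=I_\delta(x)$. If
$x_{n-\delta+k}=x_{n+\delta+k}=1$, then $n+k$ is counted by $i_1$. At most $2i_1$ values of $n$ are of
these two kinds. For any other $n$ each side has exactly one $1$, and the two are at different heights:
\[
(x_{n-\delta},\,x_{n+\delta},\,x_{n-\delta+k},\,x_{n+\delta+k})=(1,0,0,1)\ \text{or}\ (0,1,1,0).
\]
Put $m=n-\delta$. As $w=J_\delta x$ and $x_n=x_{n+k}=0$, we have
$w_m=x_{n-\delta}$, $w_{m+\delta}=x_{n+\delta}$, $w_{m+k}=x_{n-\delta+k}$ and
$w_{m+\delta+k}=x_{n+\delta+k}$. So $m$ is counted by $D(w)$, and there are at most $D(w)$ such $n$.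
\end{proof}

\section{Chains of ones}\label{sec:chains}

\noindent\textbf{The idea for $a=1$, $b=3$, $k=1$.} Consider a $p$-solution of
$y_n=(y_{n-1}\vee y_{n-2})\wedge(y_{n-3}\vee y_{n-4})$. If $y_n=1$, then $y$ is $1$ at some
$q_0\in\{n-1,n-2\}$ and at some $q_1\in\{n-3,n-4\}$. So a single one has produced two, with
$q_1-q_0\in\{-1,-2,-3\}$. Can two produce three? Suppose for instance $q_1=q_0-1$. The one at $q_0$
needs a one in $\{q_0-1,q_0-2\}$ and a one in $\{q_0-3,q_0-4\}$, and the one at $q_1$ needs a one in
$\{q_0-2,q_0-3\}$ and a one in $\{q_0-4,q_0-5\}$. We want a single one to serve both middle demands,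
that is, $y_{q_0-3}=1$. If this fails, then $y_{q_0-2}=y_{q_0-4}=1$, and the zero at $q_0-3$ is
isolated, which Proposition~\ref{prop:iso} forbids. So we get a one in $\{q_0-1,q_0-2\}$, the one at
$q_0-3$, and a one in $\{q_0-4,q_0-5\}$. There are now three ones, again with consecutive differences in
$\{-1,-2,-3\}$.

\medskip
In general, let $y$ be a $p$-solution and $\delta=a-b$. A \emph{chain} of length $r\ge0$ is a sequence
$(n_0,\dots,n_r)$ in $\mathbb Z/p$ with $y_{n_i}=1$ for all $i$ and
$n_{i+1}-n_i=\delta+\varepsilon_ik$ with $\varepsilon_i\in\{-1,0,1\}$. In the plane of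
Section~\ref{sec:iso}, a chain takes one element from each of $r+1$ consecutive columns, and its height
changes by at most one from column to column.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \i in {0,1,2,3,4}
  \foreach \h in {-1,0,1}
    \fill[gray] (1.8*\i,\h) circle (1.6pt);
\foreach \i/\h in {0/0,1/1,2/1,3/0}
  \draw (1.8*\i-0.2,\h-1.2) rectangle (1.8*\i+0.2,\h+0.2);
\foreach \i/\h in {1/0,2/1,3/1,4/0}
  \draw[dashed] (1.8*\i-0.34,\h-1.34) rectangle (1.8*\i+0.34,\h+0.34);
\fill (1.8,0) circle (3.2pt);
\fill (5.4,0) circle (3.2pt);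
\foreach \i in {0,1,2,3,4}
  \node at (1.8*\i,-2) {\small column \i};
\end{tikzpicture}
\caption{How a chain with heights $0,1,1,0$ in columns $0,\dots,3$ grows. Horizontal steps are
$\delta$, vertical steps are $k$, and the picture shows the positions after translation by $-a$. The
element of the chain in column $i$ demands a one in a vertical pair in column $i$ (solid) and a one in
the pair of the same height in column $i+1$ (dashed). In each of the columns $1,2,3$ the two pairs
coincide or share one point (large dots). If a shared point carried a zero, that zero would be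
isolated. So one choice per column meets all demands, and five ones in consecutive columns are
obtained from four.}
\label{fig:chain}
\end{figure}

\begin{lemma}\label{lem:chain}
If there is a chain of length $r$, there is a chain of length $r+1$.
\end{lemma}

\begin{proof}
(See Figure~\ref{fig:chain}.) Let $(n_0,\dots,n_r)$ be a chain and $m_i=n_i-a$. By \eqref{rec},
$y_{n_i}=1$ means that each of the pairs
\[
P_i=\{m_i,\,m_i-k\},\qquad P_i'=\{m_i+\delta,\,m_i+\delta-k\}
\]
contains a one. We choose ones $q_0\in P_0$, $q_i\in P'_{i-1}\cap P_i$ for $1\le i\le r$, and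
$q_{r+1}\in P'_r$. Only the middle choices need an argument. Put $u=m_{i-1}+\delta$, so
$P'_{i-1}=\{u,u-k\}$ and $m_i=u+\varepsilon_{i-1}k$.
\begin{itemize}
\item If $\varepsilon_{i-1}=0$, then $P_i=P'_{i-1}$, and we take a one in this pair.
\item If $\varepsilon_{i-1}=1$, then $P_i=\{u+k,u\}$. If $y_u=0$, then $y_{u-k}=y_{u+k}=1$,
contradicting Proposition~\ref{prop:iso}. So $q_i=u$ is a valid choice.
\item If $\varepsilon_{i-1}=-1$, then $P_i=\{u-k,u-2k\}$. If $y_{u-k}=0$, then $y_u=y_{u-2k}=1$, again
contradicting Proposition~\ref{prop:iso}. So $q_i=u-k$ is a valid choice.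
\end{itemize}
For $0\le i\le r$ we have $q_i\in P_i$ and $q_{i+1}\in P'_i$, that is, $q_i=m_i-\eta k$ and
$q_{i+1}=m_i+\delta-\eta'k$ with $\eta,\eta'\in\{0,1\}$ depending on $i$. So
$q_{i+1}-q_i=\delta+(\eta-\eta')k$, and $(q_0,\dots,q_{r+1})$ is a chain.
\end{proof}

Since $\mathbb Z/p$ is finite, a long chain closes up. We then run the recursion forward from the
closed chain.

\begin{proposition}\label{prop:coset}
Let $\gcd(a,b,k)=1$ and let $y$ be a $p$-solution that is not identically $0$. Then $y=1$ on a coset
of $\langle a,b+k\rangle$ or on a coset of $\langle a+k,b\rangle$ in $\mathbb Z/p$.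
\end{proposition}

\begin{proof}
A single one is a chain of length $0$, so by Lemma~\ref{lem:chain} there is a chain with more than $p$
elements. Some element repeats in it. The segment between two equal elements, re-indexed as
$n_0,\dots,n_q=n_0$ with $q\ge1$, can be repeated periodically. So there are a $q$-periodic sequence
$\varepsilon_i\in\{-1,0,1\}$ ($i\in\mathbb Z$) and integers $\lambda_i$ with
$\lambda_0=0$, $\lambda_{i+1}-\lambda_i=\varepsilon_i$, such that
\[
y(n_0+i\delta+\lambda_ik)=1\qquad\text{for all } i\in\mathbb Z .
\]
(We write $y(n)$ for $y_n$.) Put $Y_t(i,l)=y(n_0+ta+i\delta+lk)$. Since $n-b=(n-a)+\delta$, \eqref{rec}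
becomes
\begin{equation}\label{Y}
Y_{t+1}(i,l)=\bigl(Y_t(i,l)\vee Y_t(i,l-1)\bigr)\wedge\bigl(Y_t(i+1,l)\vee Y_t(i+1,l-1)\bigr).
\end{equation}
So if at time $t$ column $i$ is $1$ on a nonempty interval $[\alpha,\beta]$ of heights and column $i+1$ on a
nonempty interval $[\alpha',\beta']$, then at time $t+1$ column $i$ is $1$ on
$[\max(\alpha,\alpha'),\,1+\min(\beta,\beta')]$. At time $0$ column $i$ is $1$ at height $\lambda_i$.
For every $t\ge0$ and $i\in\mathbb Z$ this yields
\begin{equation}\label{claim}
Y_t(i,l)=1\quad\text{whenever}\quad
\max_{i\le j\le i+t}\lambda_j\ \le\ l\ \le\ t+\min_{i\le j\le i+t}\lambda_j ,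
\end{equation}
by induction on $t$. At each time the intervals in \eqref{claim} are nonempty, because consecutive
$\lambda_j$ differ by at most $1$ and so the maximum over $[i,i+t]$ exceeds the minimum by at most $t$.
Combining the intervals of columns $i$ and $i+1$ at time $t$ gives exactly the interval of column $i$
at time $t+1$.

Whether the intervals grow depends on the slope of the closed chain. Let
$\sigma=\varepsilon_0+\dots+\varepsilon_{q-1}$, so $\lambda_{j+q}=\lambda_j+\sigma$ and $|\sigma|\le q$,
with $|\sigma|=q$ only if all $\varepsilon_i$ are $1$ or all are $-1$.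

\smallskip
\emph{Case 1: $|\sigma|\le q-1$.} Let $0\le v=j'-j\le t$. Splitting $[j,j']$ into $\lfloor v/q\rfloor$
full periods and $v-q\lfloor v/q\rfloor$ single steps,
\[
|\lambda_{j'}-\lambda_j|\le \lfloor v/q\rfloor(q-1)+v-q\lfloor v/q\rfloor=v-\lfloor v/q\rfloor
\le t-\lfloor t/q\rfloor ,
\]
since $v-\lfloor v/q\rfloor$ does not decrease when the integer $v$ increases. So the interval in
\eqref{claim} contains at least $\lfloor t/q\rfloor+1$ integers. For $t\ge pq$ this is more than $p$,
so $lk$ runs over all of $\langle k\rangle$ already for $l$ in this interval, and $Y_t(i,l)=1$ for all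
$i$ and $l$. Letting $t$ run through $p$ consecutive values $\ge pq$, we obtain $y=1$ on
$n_0+\langle a,\delta,k\rangle=n_0+\langle a,b,k\rangle$. This is all of $\mathbb Z/p$ because
$\gcd(a,b,k)=1$. So both conclusions hold.

\smallskip
\emph{Case 2: all $\varepsilon_i=1$.} Then $\lambda_i=i$, and \eqref{claim} gives $Y_t(i,i+t)=1$. That
is, $y=1$ at $n_0+t(a+k)+i(a+k-b)$ for all $t\ge0$, $i\in\mathbb Z$. Since the nonnegative multiples
of an element of $\mathbb Z/p$ exhaust the subgroup it generates, $y=1$ on
$n_0+\langle a+k,\,a+k-b\rangle=n_0+\langle a+k,b\rangle$.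

\smallskip
\emph{Case 3: all $\varepsilon_i=-1$.} Then $\lambda_i=-i$, and \eqref{claim} gives $Y_t(i,-i)=1$. That
is, $y=1$ at $n_0+ta+i(a-b-k)$ for all $t\ge0$, $i\in\mathbb Z$, so $y=1$ on
$n_0+\langle a,\,a-b-k\rangle=n_0+\langle a,b+k\rangle$.
\end{proof}

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofB}

\begin{proposition}\label{prop:d}
Let $\gcd(a,b,k)=1$ and let $y$ be a non-constant $p$-solution. After possibly exchanging $a$ and $b$,
the number $d=\gcd(a,b+k,p)$ satisfies $d\ge3$ and $\gcd(d,k)=1$, and $y=1$ on a full residue class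
modulo $d$.
\end{proposition}

\begin{proof}
The exchange of $a$ and $b$ leaves \eqref{rec} unchanged and exchanges the two subgroups of
Proposition~\ref{prop:coset}. So we may assume that $y=1$ on some coset $n_0+\langle a,b+k\rangle$,
which is a residue class modulo $d$. A common divisor of $d$ and $k$ divides $a$, $b+k$ and $k$, hence
$a,b,k$, so $\gcd(d,k)=1$. If $d=1$, then $y$ is constant, contrary to assumption. Suppose $d=2$. Then
$k$ is odd, and $p$ is even, so parity makes sense in $\mathbb Z/p$. If $y_m=0$, then for some
$c\in\{a,b\}$ both $y_{m-c}$ and $y_{m-c-k}$ are $0$. But $m-c$ and $m-c-k$ have different parity, so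
one of them lies in the class on which $y=1$. Hence there are no zeros and $y$ is constant, again a
contradiction.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and \ref{thm:B}]
Necessity is \eqref{nec}. For sufficiency let $\gcd(a,b,k)=1$ and suppose that not all solutions
converge. Then some $p$-solution is non-constant, and Proposition~\ref{prop:d} gives a divisor
$d\ge3$ of $\gcd(a,b+k)$ or of $\gcd(a+k,b)$. So $g\ge3$. This proves the first form of
Theorem~\ref{thm:B}. Its second form, and Theorem~\ref{thm:A}, follow as explained in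
Section~\ref{sec:intro}.
\end{proof}

\section{Solutions that do not converge}\label{sec:proofC}

We now prove Theorem~\ref{thm:C}. Let $\gcd(a,b,k)=1$ and let $y$ be a non-constant $p$-solution, with
notation arranged as in Proposition~\ref{prop:d}: $y=1$ on the class of $n_0$ modulo
$d=\gcd(a,b+k,p)\ge3$. We locate each point relative to this class, in steps of $k$. Since $k$ is
invertible modulo $d$ and $d\mid p$,
\[
h(n)=k^{-1}(n-n_0)\in\mathbb Z/d
\]
is well defined for $n\in\mathbb Z/p$. From $a\equiv0$ and $-b\equiv k\pmod d$ we get
\begin{equation}\label{h}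
h(n-a)=h(n),\quad h(n-b)=h(n)+1,\quad h(n-k)=h(n)-1,\qquad h(n)=0\Rightarrow y_n=1 .
\end{equation}
For a zero $m$ of $y$ we therefore regard $h(m)$ as an integer in $\{1,\dots,d-1\}$.

On each column $n+\langle k\rangle$, the function $y$ is determined up to an additive constant by its
jumps. Going in direction $+k$, it jumps up on arriving at a point of $B$ and down on leaving a point
of $B'$, where
\[
B=\{n: y_n=1,\ y_{n-k}=0\},\qquad B'=\{n: y_n=1,\ y_{n+k}=0\}.
\]
If $y$ were $d$-periodic, as in \eqref{still}, then $B$ and $B'$ would be invariant under translation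
by $d$. In general we show less, namely $B+a=B$ and $B'+(b+k)=B'$, and this is enough to find a period.
The next lemma is stated for elements $a,b,k$ of $\mathbb Z/p$ because we apply it twice, the second
time with other parameters.

\begin{lemma}\label{lem:B}
Let $a,b,k\in\mathbb Z/p$, let $y:\mathbb Z/p\to\{0,1\}$ satisfy \eqref{rec} and have no isolated zeros,
and for some integer $d\ge1$ let $h:\mathbb Z/p\to\mathbb Z/d$ satisfy \eqref{h}. Then $B+a=B$.
\end{lemma}

\begin{proof}
Let $n\in B$. The zero at $n-k$ is caused by some $c\in\{a,b\}$. We fix one such $c=c(n)$, so that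
$y_{n-k-c}=y_{n-2k-c}=0$, and set $\psi(n)=n-c$. Since $y_n=1$, one of $y_{n-c}$ and $y_{n-c-k}$ is
$1$. The second is $0$, hence $y_{\psi(n)}=1$. As $y_{\psi(n)-k}=0$, we have $\psi(n)\in B$. So $\psi$
maps $B$ to itself.

\emph{On cycles of $\psi$ only $c=a$ occurs.} By \eqref{h}, passing from $n$ to $\psi(n)$ leaves
$h(n-k)$ unchanged if $c=a$ and adds $1$ to it modulo $d$ if $c=b$. Both $n-k$ and $\psi(n)-k$ are zeros
of $y$, so both values lie in $\{1,\dots,d-1\}$ and no wrap-around takes place. If $c=b$, the
value increases by $1$ as an integer, and it never decreases. So $c=b$ cannot happen on a cycle.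

Call $n\in B$ \emph{good} if $n+\langle a\rangle\subset B$. A cycle of $\psi$ on which always $c=a$ is a
full coset of $\langle a\rangle$, so its elements are good. Every $\psi$-orbit reaches a cycle because
$B$ is finite. So if we show that $n$ is good whenever $n'=\psi(n)$ is good, then going back along the
orbits we find that all elements of $B$ are good, which means $B+a=B$. If $c=a$, then
$n+\langle a\rangle=n'+\langle a\rangle$ and the implication is clear.

Let $c=b$, so $n=n'+b$. For every integer $j$, goodness of $n'$ means $y_{n'+ja}=1$ and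
$y_{n'-k+ja}=0$. This zero is not isolated, so $y_{n'-2k+ja}=0$ too. The last two zeros are the
$b$-pair of the point $n-k+ja$, that is, they are at $n-k+ja-b$ and $n-k+ja-b-k$. Hence
\[
y_{n-k+ja}=0\qquad\text{for all } j .
\]
Suppose $y_{n+ja}=0$ for some $j$. The $b$-pair of $n+ja$ contains $n+ja-b=n'+ja$, where $y=1$. So
this zero is caused by $a$, and in particular $y_{n+(j-1)a}=0$. Repeating the argument we run through all
of $n+\langle a\rangle$ and find $y_n=0$, contradicting $n\in B$. So $y_{n+ja}=1$ for all $j$, and
$n+\langle a\rangle\subset B$.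
\end{proof}

The companion statement for $B'$ follows from a hidden symmetry. Each of the pairs $\{n-a,n-a-k\}$ and
$\{n-b,n-b-k\}$ can also be read from its other end, which replaces $(a,b,k)$ by $(a+k,b+k,-k)$. Over
$\mathbb Z/p$, signs play no role. Exchanging the two pairs as well, we see that equation
\eqref{rec} is unchanged under
\[
(a,b,k)\longmapsto(a^*,b^*,k^*)=(b+k,\ a+k,\ -k).
\]

\begin{lemma}\label{lem:Bprime}
For $y$ as at the beginning of this section, $B+a=B$ and $B'+(b+k)=B'$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:iso}, $y$ has no isolated zeros, so the first claim is Lemma~\ref{lem:B}. The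
function $y$ also satisfies \eqref{rec} with $(a^*,b^*,k^*)$, and the notion of an isolated zero is the
same for $k$ and $-k$. Put $h^*=-h$. By \eqref{h},
\begin{align*}
h^*(n-a^*)&=-h(n-b-k)=h^*(n),\\
h^*(n-b^*)&=-h(n-a-k)=-(h(n)-1)=h^*(n)+1,\\
h^*(n-k^*)&=-h(n+k)=h^*(n)-1,
\end{align*}
and $h^*(n)=0$ implies $y_n=1$. So Lemma~\ref{lem:B} applies to the new data. The set it calls $B$ is
$\{n:y_n=1,\,y_{n+k}=0\}=B'$, and the lemma says $B'+a^*=B'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let a solution that is not eventually constant be given, and let $y$ be its periodic part, a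
non-constant $p$-solution. We may assume that we are in the situation described at the
beginning of this section; the exchanged case leads to (ii) in place of (i). The number $d\ge3$
divides $\gcd(a,b+k)$, and $y=1$ on a residue class modulo $d$. It remains to show that
$\ell=\operatorname{lcm}(a,b+k)$ is a period.

By Lemma~\ref{lem:Bprime}, both $B$ and $B'$ are invariant under translation by $\ell$. For all $m$,
\[
y_m-y_{m-k}=\mathbf 1_B(m)-\mathbf 1_{B'}(m-k),
\]
so the left side does not change when $m$ is replaced by $m+\ell$. Hence $u(n)=y_{n+\ell}-y_n$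
satisfies $u(m)=u(m-k)$, that is, $u$ is constant on each column $n+\langle k\rangle$. On the other
hand, every column contains a one of $y$, because $h(n-jk)=h(n)-j$ is $0$ for a suitable $j$. If $u=1$
on a column $n+\langle k\rangle$, then $y=0$ on all of that column. If $u=-1$ on it, then $y=0$ on
all of the column $n+\ell+\langle k\rangle$. Both are impossible. So $u=0$ everywhere, and $y$ has period
$\ell$.
\end{proof}

The hypothesis $\gcd(a,b,k)=1$ cannot be dropped from Theorem~\ref{thm:C}: for $a=b=k=2$ the
alternating sequence is a solution, while $\gcd(a,b+k)=\gcd(a+k,b)=2$ has no divisor $d\ge3$. The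
period $\operatorname{lcm}(a,b+k)$ in (i) cannot in general be replaced by $g$, as the next example
shows.

\begin{example}\label{ex:eight}
Let $a=4$, $b=7$, $k=1$. Then $\gcd(a,b+k)=\gcd(4,8)=4$, $\gcd(a+k,b)=\gcd(5,7)=1$ and
$\operatorname{lcm}(4,8)=8$. Let $y$ be $8$-periodic with $y_n=1$ if and only if
$n\equiv0,4,5\pmod 8$. Modulo $8$, \eqref{rec} reads
\[
y_n=(y_{n+4}\vee y_{n+3})\wedge(y_{n+1}\vee y_n),
\]
and it holds for every $n$:
\begin{itemize}
\item $n=0$: $y_4=1$ and $y_0=1$, so both brackets are $1$.
\item $n=4$: $y_8=y_0=1$ and $y_4=1$, so both brackets are $1$.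
\item $n=5$: $y_8=y_0=1$ and $y_5=1$, so both brackets are $1$.
\item $n=1,2,6$: $y_{n+1}=y_n=0$, so the second bracket is $0$.
\item $n=3$: $y_7=y_6=0$, so the first bracket is $0$.
\item $n=7$: $y_{11}=y_3=0$ and $y_{10}=y_2=0$, so the first bracket is $0$.
\end{itemize}
As $y_1=0\ne1=y_5$, the number $4$ is not a period. The minimal period divides $8$ but not $4$, so it
is $8=\operatorname{lcm}(a,b+k)$, while $g=4$.
\end{example}

\begin{thebibliography}{9}
\bibitem{BSSD} \emph{Binary Sequences With Structural Delays},
\texttt{https://github.com/jeffrey679/Presentation}.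
\end{thebibliography}

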